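# Multiplying two $m$-digit numbers with $O(m)$ elements in $O(\log m)$ steps

Throughout, $\log=\log_2$ and $\mathrm i$ is the imaginary unit. For functions of $m$, $f\asymp g$ means $c\,g\le f\le C\,g$ for all large $m$ with constants $0<c<C$ independent of $m$; $f\preccurlyeq g$ means $f=O(g)$, and $f\succcurlyeq g$ means $g=O(f)$.

## 1. A number of $m$ digits times a number of $\lceil\log m\rceil$ digits

### 1.1 The machine

**Definition (binary automaton).** A binary automaton consists of finitely many elements. At each time $t=0,1,2,\dots$ every element holds one bit. Input elements hold the bits of the input and never change. Every other element starts in state $0$ at time $0$, and its state at time $t+1$ is a fixed Boolean function of the states, at time $t$, of at most two elements. Connections are arbitrary: unbounded fan-out and cycles are allowed, so elements may be reused over time. Some elements are designated outputs. The automaton realizes $y=f(x)$ with operating time $T$ if, for every input $x$, the outputs hold the bits of $f(x)$ at time $T$. We write $N$ for the total number of elements, inputs and outputs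 included.

This model is in the spirit of Yu. Ofman's note on the algorithmic complexity of discrete functions (1962). For multiplication of two $m$-digit binary numbers there are $2m$ input elements, and the product is to appear on $2m+1$ output elements.

Let us do the smallest cases by hand. For $m=1$ the product is $a_0\wedge b_0$. One AND element and two elements that stay $0$ suffice, so $N=5$ and $T=1$. For $m=2$ take four elements computing $a_ib_j$ at time $1$. The digits of the product are
$$a_0b_0,\qquad a_1b_0\oplus a_0b_1,\qquad a_1b_1\wedge\neg(a_0b_0),\qquad a_1b_1\wedge a_0b_0,$$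
and $0$ on top. Indeed the carry out of position $1$ is $c=a_1b_0a_0b_1=a_1b_1\wedge a_0b_0$. The position-2 sum is $a_1b_1\oplus c=a_1b_1\wedge\neg(a_0b_0)$, and the carry out of it is $a_1b_1\wedge c=a_1b_1\wedge a_0b_0$. So $N=4+4+3+1=12$ and $T=2$. The inputs never change, so the element $a_0b_0$ is still correct at time $2$.

### 1.2 Layered circuits and three adders

**Definition (layered circuit).** A layered circuit of depth $D$ has levels $0,\dots,D$. Level $0$ consists of the input nodes. Each node of level $\ell\ge1$ is a Boolean function of at most two nodes of level $\ell-1$; constants and the identity are allowed. The outputs are on level $D$. The size is the total number of nodes, and identity nodes used to delay a signal are counted.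

For example, $x\oplus y\oplus z$ is computed by level $0$: $x,y,z$; level $1$: $x\oplus y$ and the identity node $z$; level $2$: the result. The size is $6$ and the depth is $2$. Composing in series adds sizes and depths. Permuting, copying or discarding wires and supplying constants costs at most a constant number of extra levels. In an ordinary circuit a gate may read gates of any earlier level.

We use three textbook adders.

* **(CSA)** Bitwise $x+y+z=(x\oplus y\oplus z)+2\,\mathrm{maj}(x,y,z)$. So three $n$-bit words are replaced by two with the same sum mod $2^n$, in constant depth with $O(n)$ nodes. (Example: $3,5,6$ are $011,101,110$; the XOR is $000$, the majority is $111$, and $0+2\cdot7=14$.) To add $q$ words, group them in threes; at most two are left over and wait. One round turns $q\ge3$ words into $q-\lfloor q/3\rfloor\le\frac45q$ words. Hence two words remain after $O(\log q)$ rounds, and the layered size is a geometric sum, $O(qn)$.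
* **(KS)** With $g_i=x_i\wedge y_i$ and $p_i=x_i\oplus y_i$, a carry $c$ into position $i$ leaves it as $g_i\vee(p_i\wedge c)$. Composing two such maps gives $(g_2,p_2)\circ(g_1,p_1)=(g_2\vee(p_2\wedge g_1),\,p_2\wedge p_1)$, which is associative because composition of maps is. The carries are the prefixes of the sequence $(g_i,p_i)$. Prefix doubling finds them in $O(\log n)$ levels of $O(n)$ nodes, with the $p_i$ carried along; the sum bits are $p_i\oplus c_i$. So addition mod $2^n$ has layered size $O(n\log n)$ and depth $O(\log n)$.
* **(BK)** For the same prefix problem, combine neighbors, solve recursively for $n/2$ items, and fill in each remaining prefix with one operation. This is an ordinary, not layered, circuit of size $O(n)$ and depth $O(\log n)$.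

### 1.3 A clock, and feeding many problems through one circuit

**Clock.** Let $e_1(t+1)=1$ and $e_{n+1}(t+1)=e_n(t)$. Then $e_n(t)=1$ iff $t\ge n$. For $n\ge2$ let $\pi_n(t+1)=e_{n-1}(t)\wedge\neg e_n(t)$. The right side is $1$ iff $t=n-1$, so $\pi_n(t)=1$ iff $t=n$. Pulses for all times $2,\dots,T$ cost $O(T)$ elements in total.

**Lemma 1 (pipelining).** Let $Q$ be a layered circuit with $a$ inputs, $e$ outputs, size $S$ and depth $D$. Suppose that from time $t_0\ge2$ on, some elements hold the $B\ge1$ input vectors of $B$ instances of $Q$. For any integer $\tau\ge1$ one can add $O(\lceil B/\tau\rceil S+B(a+e))$ elements, plus the clock, so that new elements hold all $B$ output vectors at all times $t\ge t_1$, where $t_1=t_0+O(D+\tau)$.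

*Proof.* Replacing $\tau$ by $\min(\tau,B)$ does not change $\lceil B/\tau\rceil$. Split the instances into $\lceil B/\tau\rceil$ groups of at most $\tau$. Consider one group, with instances $j=0,\dots,\tau'-1$, $\tau'\le\tau$, where input bit $i$ of instance $j$ is held by $d_{j,i}$. Put $\lambda=\lceil\log\tau'\rceil$.

**Step 1: send the instances in, one per time step.** Let $h_{j,i}(t+1)=d_{j,i}(t)\wedge\pi_{t_0+j}(t)$. This can be $1$ only at time $t_0+j+1$, when it equals the desired bit. Combine $(h_{j,i})_j$ by an OR-tree with all leaves at depth exactly $\lambda$ (identity nodes where needed) and root $o_i$. Level $k$ of the tree has $\lceil\tau'/2^k\rceil$ nodes, in total at most $2\tau'+\lambda=O(\tau')$. At time $t_0+j+1+\lambda$ only the leaf of instance $j$ can contribute, so $o_i$ holds input bit $i$ of instance $j$. Over all groups and all $i$ the trees cost $O(aB)$.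

**Step 2: run one copy of $Q$.** Build one copy of $Q$ with the $o_i$ as level-$0$ nodes. By induction on $\ell$, a level-$\ell$ node at time $t\ge\ell$ is its circuit function applied to the values of the $o_i$ at time $t-\ell$. This is where layering is used: both arguments of a node refer to the same past moment. So the output $\mathrm{out}_i$ belongs to instance $j$ at time $t_j^*=t_0+j+1+\lambda+D$.

**Step 3: catch the results and hold them.** Let $q_{j,i}(t+1)=\mathrm{out}_i(t)\wedge\pi_{t_j^*}(t)$ and $z_{j,i}(t+1)=z_{j,i}(t)\vee q_{j,i}(t)$. All states start at $0$, so $q_{j,i}$ is $0$ except possibly at time $t_j^*+1$, and $z_{j,i}$ holds the output bit for all $t\ge t_j^*+2$. The latches cost $O(eB)$. The last one is ready at time at most $t_0+\tau+\lambda+D+2=t_0+O(D+\tau)$. $\square$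

For two instances with $t_0=2$, $D=2$: $\lambda=1$, the inputs appear at the roots at times $4$ and $5$, the outputs at times $6$ and $7$, and they are latched from times $8$ and $9$ on.

**Lemma 2.** An ordinary fan-in-2 circuit of size $S$ and depth $D$, fed by elements that are constant from time $t_0$ on, is realized by $S$ elements whose outputs are correct for all $t\ge t_0+D$.

*Proof.* By induction on depth: a gate of depth $\ell$ reads values that are correct and constant from time $t_0+\ell-1$ on. $\square$

### 1.4 The easy case

**Proposition 3.** Let $m\ge2$ and $\ell=\lceil\log m\rceil$. An $m$-digit number and an $\ell$-digit number can be multiplied by an automaton with $O(m)$ elements whose outputs are correct at all times from some time $O(\log m)$ on.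

*Proof.* **Step 1: cut the long factor.** Cut it into $B=\lceil m/\ell\rceil$ blocks of $\ell$ digits, padding with elements that stay $0$. We need the $B$ products of a block with the short factor.

**Step 2: a small layered circuit.** The school method for two $\ell$-digit numbers forms $\ell$ words of $2\ell$ bits (shifted partial products), reduces them to two by CSA, and adds by KS. It has size $S=O(\ell^2)$ and depth $D=O(\log(2\ell))$, with $a=e=2\ell$.

**Step 3: pipeline.** Apply Lemma 1 with $t_0=2$ and $\tau=\ell$. The cost is
$$O\big((B/\ell+1)\ell^2+B\cdot4\ell\big)=O(B\ell+\ell^2)=O(m),$$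
and the time is $O(D+\ell)=O(\log m)$. The clock costs $O(\log m)$.

**Step 4: recombine.** Block products are below $2^{2\ell}$ and block $n$ has offset $n\ell$. So the products of even-numbered blocks are concatenated without overlap, and likewise the odd-numbered ones. Add the two resulting numbers by BK and Lemma 2, with $O(m)$ elements in time $O(\log m)$. $\square$

The layered circuits here have total size $BS=O(m\log m)$, and running $\ell\approx\log m$ instances through each copy divided this by $\log m$, while the time stayed $O(\log m)$. The traffic $B(a+e)$ is not divided by anything, but it was only $O(m)$. What changes when both factors have $m$ digits? The same recipe has about $(m/\ell)^2$ block products, and the traffic alone is of order $m^2/\ell$.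

## 2. Two factors of $m$ digits

For each $m$ let $N_0(m)$ be the minimum of $N$, and $T_0(m)$ the minimum of $T$, over all automata multiplying two $m$-digit numbers; the minima are taken separately. The starting facts are these. Elementary bounds give $N_0\succcurlyeq m$ and $T_0\succcurlyeq\log m$. Ofman: for every $1\le s\le m$, multiplication can be realized with $N\preccurlyeq m^2/s$ and $T\preccurlyeq s\log m$, uniformly in $s$. For $s=1$ this is $N\preccurlyeq m^2$, $T\preccurlyeq\log m$; for $s=m$ it is $N\preccurlyeq m$, $T\preccurlyeq m\log m$. Karatsuba: $N\asymp m^{\log 3}$ and $T\asymp\log^2m$. Hence $N_0\asymp m$ and $T_0\asymp\log m$. Can both orders be achieved by one automaton $A_m$ for every $m$? The automata may be chosen arbitrarily for each $m$. The answer is yes.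

**Theorem 1.** There is a constant $C$ such that for every $m\ge2$ there is an automaton $A_m$ multiplying two $m$-digit numbers, with $N(A_m)\le Cm$, whose outputs are correct at all times $t\ge T_m$, where $T_m\le C\log m$. Conversely, every automaton for this task has $N\ge2m$ and $T\ge1+\log m$.

**Theorem 2.**
1. For positive functions $\nu,\tau$, there are automata multiplying $m$-digit numbers with $N\asymp\nu(m)$ and $T\asymp\tau(m)$ if and only if $\nu\succcurlyeq m$ and $\tau\succcurlyeq\log m$.
2. Multiplication of $m$-digit numbers has Boolean circuits (fan-in 2, unbounded fan-out) of size $O(m\log m)$ and, simultaneously, depth $O(\log m)$.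
3. For $m_1\ge m_2\ge2$, an $m_1$-digit and an $m_2$-digit number can be multiplied with $N=O(m_1)$ and $T=O(\log m_1)$ simultaneously. Both orders are optimal.

**Proof of the lower bounds in Theorem 1.** There are $2m$ input elements, so $N\ge2m$. By induction on $t$, the state of an element at time $t$ depends on at most $2^t$ input elements. Digit $m-1$ of the product depends on every input digit: with $a=a_i2^i$ and $b=2^{m-1-i}$ the product is $a_i2^{m-1}$, and symmetrically for the digits of $b$. Hence $2^T\ge2m$. $\square$

So $m=1$ and $m=2$ above had the exactly optimal times $1$ and $2$.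

## 3. What pipelining asks for, and where the plain FFT misses by $\log\log m$

Lemma 1 with $\tau=\lceil\log m\rceil$ gives a target. It suffices to write multiplication as $O(1)$ stages, each a batch of $B$ identical layered circuits with
$$BS=O(m\log m),\qquad S=O(m),\qquad B(a+e)=O(m),\qquad D=O(\log m),\tag{1}$$
plus one final addition.

The approach to try first is the usual FFT. Cut the numbers into about $m/L$ digits of $L=\lceil\log m\rceil$ bits. Use a complex transform of length $\Lambda\asymp m/L$, with numbers of $\Theta(L)$ bits. An array then has $O(m)$ bits, as the traffic bound requires. But radix 2 has $\log\Lambda$ levels with $\Lambda/2$ multiplications by roots of unity each, so $\asymp m$ products of $\Theta(L)$-bit numbers. Grant, optimistically, product circuits of size $O(n\log n)$ and depth $O(\log n)$. This count still gives total size of order $mL\log L$ and depth of order $L\log L$. Dividing the size by $\log m$ leaves $m\log\log m$ elements, and the time bound is $\log m\log\log m$. Both miss by the factor $\log L$, and the loss comes from the multiplications by roots of unity.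

These multiplications are free in a ring with a variable $y$ satisfying $y^r=-1$: multiplying by a power of $y$ permutes coefficients and changes signs. Such a ring contains $\omega=y^{2r/t}$ with $\omega^{t/2}=-1$ for even $t\mid r$. A single direction of length $\Lambda$ would force $r$ to be comparable to $\Lambda$. So we use $d$ directions, each of length about $\Lambda^{1/d}$: one direction is the variable $y$, and the other $d-1$ use powers of $y$ as roots of unity. What remains are $\Lambda/r$ products in the ring, i.e. products of much shorter integers, handled recursively. Their bit length is about $m^{1/d}$ up to logarithmic factors, so its logarithm is about $\frac1d\log m$. This factor $1/d$ makes the recursion close.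

There is a conflict. A one-dimensional cyclic convolution becomes a $d$-dimensional one without loss when the lengths are pairwise coprime (Chinese remainder theorem). The free roots of unity want powers of two. Cutting the digit array into $d$ directions and padding each to double length avoids coprimality but multiplies the array by about $2^d$. The critical term of the recursion in Section 9 is a constant times (array size)$/d$, and $2^d/d$ is not small for any $d$.

The way out is to take distinct primes $s_i$ slightly smaller than powers of two $t_i$, and to pass from a Fourier transform of length $s_i$ to one of length $t_i$ by Gaussian weights. This is the Gaussian-resampling and synthetic-FFT method of D. Harvey and J. van der Hoeven (*Integer multiplication in time $O(n\log n)$*, Ann. of Math. 193 (2021)), adapted here to logarithmic depth and pipelined hardware. The only fact used without proof is the prime number theorem (PNT), in this form: for fixed $0<a<b$, the number of primes in $(ax,bx)$ tends to infinity with $x$.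

## 4. From integers to a convolution over $\prod\mathbb Z/s_i$

Fix $d=2^{16}$. "For $m$ large" means $m\ge m_0$ with $m_0$ depending only on $d$; constants in $O(\cdot)$ may depend on $d$.

**Step 1: parameters.** The purpose is to have lengths $s_i<t_i$ with a guaranteed gap. Put
$$L=\lceil\log m\rceil,\qquad p=10L,\qquad M=\lceil m/L\rceil,$$
and let $\Lambda$ be the power of two in $[4M,8M)$. For $m$ large, $\Lambda\le m\le2^L$, and $\Lambda L<8m+8L\le9m$. Let $\kappa=\lfloor(\log\Lambda)/d\rfloor$, which is $\ge1$ for $m$ large. Since $0\le\log\Lambda-d\kappa<d$, we can write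
$$\Lambda=t_1\cdots t_d,\qquad t_i\in\{2^\kappa,2^{\kappa+1}\},\qquad t_1\le\dots\le t_d=:r .$$
So $r\le2\Lambda^{1/d}$, every $t_i$ is even, and $t_i\mid r$. By the PNT, for $m$ large there are distinct odd primes $s_i$ with
$$\Big(1-\frac1{2d}\Big)t_i<s_i<\Big(1-\frac1{4d}\Big)t_i .$$
Indeed each of the two intervals eventually contains $d$ primes, and the intervals are disjoint: one lies below $2^\kappa$ and the other above it. Put $s=\prod s_i\le\Lambda$. By Bernoulli's inequality $s\ge\Lambda(1-\frac1{2d})^d\ge\Lambda/2\ge2M$. Moreover
$$\theta_i:=\frac{t_i}{s_i}-1\ge\frac1{4d},\qquad\gcd(s_i,t_i)=1 .$$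

**Step 2: reduction to a convolution.** Write $a=\sum_{j<M}a_j2^{Lj}$, $b=\sum_{j<M}b_j2^{Lj}$ with digits in $[0,2^L)$, and $c_l=\sum_{i+j=l}a_ib_j$. Then $0\le c_l\le M2^{2L}\le2^{3L}$ and $ab=\sum_{l\le2M-2}c_l2^{Ll}$. As $2M-2<s$, the array $c$ is the cyclic convolution over $\mathbb Z/s$ of $a$ and $b$ padded with zeros. By the Chinese remainder theorem $\mathbb Z/s\cong\mathcal G:=\prod\mathbb Z/s_i$, so it is also the convolution over $\mathcal G$ after relabelling indices. (For $s=15$: $7\leftrightarrow(1,2)$, $11\leftrightarrow(2,1)$, and $7+11\equiv3\leftrightarrow(0,3)$.)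

**Step 3: Fourier form.** Let
$$(Fx)_k=\frac1s\sum_{j\in\mathcal G}x_j\prod_ie^{-2\pi\mathrm ij_ik_i/s_i},\qquad F^*x=\overline{F\bar x}.$$
With $u=2^{-L}a$ and $v=2^{-L}b$ (entries in $[0,1)$), the array $F^*(Fu\cdot Fv)$ is $s^{-2}$ times the convolution of $u$ and $v$. So
$$c=s^22^{2L}z,\qquad z=F^*(Fu\cdot Fv),\qquad s^22^{2L}\le2^{4L}.\tag{2}$$
We use the sup norm $\|\cdot\|$ on arrays and the operator norm that it induces. $F$ is an average with unimodular weights, so $\|F\|\le1$.

**Step 4: number format and the precision target.** Real and imaginary components are stored in $2^{-p}\mathbb Z$, as two's-complement words of $2p$ bits. All stored magnitudes will be at most $2^L$, and $2^{p+L}<2^{2p-1}$, so they fit.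

**Claim T.** From $\tilde u\in(2^{-p}\mathbb Z[\mathrm i])^{\mathcal G}$ with $\|\tilde u\|\le2$, the stages constructed in Sections 5 and 6 compute $\tilde w\in(2^{-p}\mathbb Z[\mathrm i])^{\mathcal G}$ with $\|\tilde w-F\tilde u\|\le2^{-p+L}=2^{-9L}$.

**Step 5: Claim T suffices.** The arrays $u,v$ are stored exactly. Compute $Fu$ and $Fv$ with errors $\le2^{-9L}$; the exact arrays have norm $\le1$. Multiply pointwise and round down: the error is at most $2^{-9L}(2+2^{-9L})+\sqrt2\cdot2^{-p}\le2^{-9L+2}$, and the norm is $\le2$. Apply $F^*$ by conjugating, applying Claim T, and conjugating again. The result $\tilde z$ satisfies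
$$\|\tilde z-z\|\le2^{-9L}+2^{-9L+2}\le2^{-9L+3}<2^{-4L-2}.$$
By (2), $s^22^{2L}\operatorname{Re}\tilde z_l$ differs from the integer $c_l$ by less than $\frac14$, so $c_l=\lfloor s^22^{2L}\operatorname{Re}\tilde z_l+\frac12\rfloor$.

It remains to compute $F$ to this precision.

## 5. Resampling: from a transform of length $s$ to one of length $t$

Fix a direction $i$ and drop the index. Let $\alpha=L^{1/4}$. All sequences are extended periodically. Put $(F_sx)_n=\frac1s\sum_{j<s}x_je^{-2\pi\mathrm ijn/s}$, likewise $F_t$, and define the resampling map $\mathcal S:\mathbb C^s\to\mathbb C^t$ by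
$$(\mathcal Sx)_k=\alpha^{-1}\sum_{j\in\mathbb Z}e^{-\pi\alpha^{-2}(sk/t-j)^2}x_j .$$
This reads a Gaussian-smoothed version of $x$ at the $t$ points $sk/t$ instead of the $s$ integers. We shall write $F_s$ as $\mathcal A F_t\mathcal S$ with both outer maps nearly local.

**Step 1: an exact identity between the two spectra.**

**Lemma 4.** Let $\xi_j=(F_sx)_{tj}$ and $\eta=F_t\mathcal Sx$. For all $k\in\mathbb Z$,
$$\sum_{j\in\mathbb Z}e^{-\pi\alpha^2(k-tj/s)^2}\xi_j=\eta_{-sk}.$$

*Proof.* Let $f(y)=\sum_{j\in\mathbb Z}x_j\,g(y-j/s)$ with $g(y)=\alpha^{-1}e^{-\pi\alpha^{-2}s^2y^2}$. Then $f$ is smooth and $1$-periodic, and $f(k/t)=(\mathcal Sx)_k$. Group the indices $j$ by residue mod $s$ and unfold the integral over $[0,1]$ to one over $\mathbb R$. This gives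
$$\hat f(n)=\hat g(n)\sum_{j<s}x_je^{-2\pi\mathrm ijn/s}=\hat g(n)\,s\,(F_sx)_n=e^{-\pi\alpha^2n^2/s^2}(F_sx)_n,$$
since $\hat g(n)=\frac1se^{-\pi\alpha^2n^2/s^2}$. Inserting the absolutely convergent Fourier series of $f$,
$$\eta_l=\frac1t\sum_{k<t}f(k/t)e^{-2\pi\mathrm ikl/t}=\sum_{n\equiv l\,(t)}\hat f(n).$$
Take $l=-sk$ and $n=tj-sk$, $j\in\mathbb Z$. Then $(F_sx)_n=(F_sx)_{tj}=\xi_j$ and $n^2/s^2=(tj/s-k)^2$. $\square$

**Step 2: a diagonally dominant system.** We want to solve Lemma 4 for $\xi$. For each $j$ use the equation with $k$ nearest to $tj/s$: let $k_j=\lfloor tj/s+\frac12\rfloor$ and $\beta_j=tj/s-k_j\in[-\frac12,\frac12]$. (For $s=3,t=4$: $k_0,k_1,k_2,k_3=0,1,3,4$ and $\beta=0,\frac13,-\frac13,0$; the value $k=2$ is not used.) Lemma 4 at $k=k_j$, multiplied by $e^{\pi\alpha^2\beta_j^2}$, reads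
$$\xi_j+\sum_{j'\ne j}E_{jj'}\xi_{j'}=e^{\pi\alpha^2\beta_j^2}\eta_{-sk_j}.\tag{3}$$
With $h=j-j'\ne0$ we have $k_j-tj'/s=\frac tsh-\beta_j$. So
$$E_{jj'}=\exp\!\Big(-\pi\alpha^2\Big[\Big(\frac tsh\Big)^2-2\frac tsh\beta_j\Big]\Big).$$
As $|2\beta_j|\le1$, the bracket is at least $\frac ts|h|\big(\frac ts|h|-1\big)$. Here $\frac ts|h|\ge|h|$ and $\frac ts|h|-1=(1+\theta)|h|-1\ge\theta|h|$. So the bracket is at least $\theta h^2\ge\theta|h|$, and
$$0<E_{jj'}\le\rho^{|h|},\qquad\rho=e^{-\pi\alpha^2\theta}\le e^{-\pi\sqrt L/(4d)}.$$
This is where the gap $\theta\ge\frac1{4d}$ is used.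

**Step 3: inversion with control of locality.** On matrices indexed by $\mathbb Z\times\mathbb Z$ put $|||X|||=\sup_j\sum_{j'}|X_{jj'}|\rho^{-|j-j'|/2}$. It is submultiplicative, because $|j-j'|\le|j-k|+|k-j'|$, and it dominates the operator norm on bounded sequences. Set $E_{jj}=0$. For $m$ large $\sqrt\rho\le\frac15$, so
$$|||E|||\le2\sum_{h\ge1}\rho^{h/2}=\frac{2\sqrt\rho}{1-\sqrt\rho}\le\frac12 .$$
Hence $V=(I+E)^{-1}=\sum_n(-E)^n$ exists and $|||V|||\le2$. It is real. Since $k_{j+s}=k_j+t$ and $\beta_{j+s}=\beta_j$, we have $E_{j+s,j'+s}=E_{jj'}$, and therefore $V_{j+s,j'+s}=V_{jj'}$. The sequence $\xi$ is bounded, so (3) gives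
$$\xi_j=\sum_{j'}V_{jj'}e^{\pi\alpha^2\beta_{j'}^2}\eta_{-sk_{j'}}.\tag{4}$$

**Step 4: the factorization.** For arbitrary $\eta\in\mathbb C^t$ the right side of (4) is $s$-periodic in $j$: shifting $j$ and $j'$ by $s$ changes $k_{j'}$ by $t$. As $\gcd(s,t)=1$, $j\mapsto tj$ permutes $\mathbb Z/s$. So we may define $\mathcal A:\mathbb C^t\to\mathbb C^s$ by letting $(\mathcal A\eta)_{tj}$ be the right side of (4), and then
$$F_s=\mathcal A\,F_t\,\mathcal S,\qquad\|\mathcal A\|\le2e^{\pi\sqrt L/4}\le2^{2\sqrt L+1},\qquad\|\mathcal S\|\le2.\tag{5}$$
The last bound is Poisson summation: $\alpha^{-1}\sum_je^{-\pi(x-j)^2/\alpha^2}\le1+2\sum_{n\ge1}e^{-\pi\alpha^2n^2}\le2$.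

**Step 5: truncation, so that each output needs few inputs.** In $\mathcal S$ keep only the terms with $|sk/t-j|\le W:=2L^{3/4}$. On each side the omitted distances are at least $W+n$, $n=0,1,\dots$, and $(W+n)^2\ge W^2+2Wn$, $W^2/\alpha^2=4L$, $W/\alpha^2=2L^{1/4}\ge2$. So the omitted weight is at most
$$2e^{-4\pi L}\sum_{n\ge0}e^{-2\pi Wn/\alpha^2}\le4e^{-4\pi L}\le4\cdot2^{-18L}.$$
At most $2W+1\le5L^{3/4}$ terms remain. In $\mathcal A$ keep only $|j-j'|\le H:=\lceil32d\sqrt L\,\rceil$. Since $|||V|||\le2$ and $\rho^{H/2}\le e^{-4\pi L}$, the omitted weight is at most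
$$e^{\pi\alpha^2/4}\cdot2\rho^{H/2}\le2^{2\sqrt L+1}e^{-4\pi L}\le2^{2\sqrt L+1-18L},$$
and $O(\sqrt L)$ terms remain. Round the remaining real weights to multiples of $2^{-2p}=2^{-20L}$. For $m$ large the resulting $\tilde{\mathcal S},\tilde{\mathcal A}$ satisfy $\|\tilde{\mathcal S}-\mathcal S\|,\|\tilde{\mathcal A}-\mathcal A\|\le2^{-17L}$. Apply them to an array of norm $\le2^L$ along one coordinate and round the outputs down to $2^{-p}\mathbb Z$ componentwise. The result is $\mathcal S$ or $\mathcal A$ with error at most
$$2^{-16L}+\sqrt2\cdot2^{-p}\le2^{1-p}.\tag{6}$$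

**Step 6: all directions at once.** Since $F=\bigotimes F_{s_i}$, (5) and the mixed-product rule for tensor products give
$$F=\Big(\bigotimes\mathcal A_i\Big)F_{\mathbf t}\Big(\bigotimes\mathcal S_i\Big),\qquad F_{\mathbf t}=\bigotimes F_{t_i}.\tag{7}$$
We apply $\mathcal S_1,\dots,\mathcal S_d$, then $F_{\mathbf t}$, then $\mathcal A_1,\dots,\mathcal A_d$.

## 6. The transform of lengths $t_1,\dots,t_d$ through exact arithmetic in $(\mathbb Z/2^P)[\mathrm i][y]/(y^r+1)$

The input is $x$ with entries in $2^{-p}\mathbb Z[\mathrm i]$ and $\|x\|\le2^{d+2}$. We compute $F_{\mathbf t}x$ with error at most $2^{d+4-p}$.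

**Step 1: turn the transform into a convolution.** This replaces complex roots of unity by two pointwise multiplications and a convolution, which can be done exactly on integers. For $0\le j_i<t_i$ let $\gamma_j=\prod_ie^{\pi\mathrm ij_i^2/t_i}$. Since $(j_i+t_i)^2/t_i=j_i^2/t_i+2j_i+t_i$ and $t_i$ is even, $\gamma_j$ depends only on the $j_i$ mod $t_i$. From $-2jk=-j^2-k^2+(k-j)^2$ in each coordinate,
$$(F_{\mathbf t}x)_k=\frac1\Lambda\,\bar\gamma_k\sum_jx_j\bar\gamma_j\gamma_{k-j}.$$
(For one direction with $t=2$: $\gamma_0=1$, $\gamma_1=\mathrm i$, and at $k=1$ the formula is $\frac12(-\mathrm i)(\mathrm ix_0-\mathrm ix_1)=\frac12(x_0-x_1)$.)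

**Step 2: make the last direction negacyclic,** so that its variable satisfies $y^r=-1$. Let $\tau_j=e^{\pi\mathrm ij_d/r}$ for $0\le j_d<r$. Put $x'_j=x_j\bar\gamma_j\tau_j$ and $g_j=\gamma_j\tau_j$. Let $\circledast$ be multiplication of arrays viewed as elements of $\mathbb C[x_1,\dots,x_{d-1},y]/(x_i^{t_i}-1,\,y^r+1)$. (For $r=2$ and the variable $y$ alone: $(x_0+x_1y)(g_0+g_1y)=x_0g_0-x_1g_1+(x_0g_1+x_1g_0)y$.) If $j_d+l_d=k_d$, then $\tau_j\tau_l=\tau_k$. If $j_d+l_d=k_d+r$, the wrap-around in $y$ contributes $-1$ and $\tau_j\tau_l=-\tau_k$, so the signs cancel. Therefore $(x'\circledast g)_k=\tau_k\sum_jx_j\bar\gamma_j\gamma_{k-j}$, that is,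
$$(F_{\mathbf t}x)_k=\frac1\Lambda\,\bar\gamma_k\bar\tau_k\,(x'\circledast g)_k .\tag{8}$$

**Step 3 (chirp): pass to integers.** Multiply $x_j$ by $\bar\gamma_j\tau_j$ rounded to $2^{-2p}\mathbb Z[\mathrm i]$, and round down to $2^{-p}\mathbb Z[\mathrm i]$. In units of $2^{-p}$ this gives $U_j\in\mathbb Z[\mathrm i]$. The rounding down contributes at most $\sqrt2$, and the rounded constant at most $2^p\cdot2^{d+2}\cdot\sqrt2\cdot2^{-2p}$, which is tiny; so $|U_j-2^px'_j|\le2$. Let $G_j\in\mathbb Z[\mathrm i]$ be constants with $|G_j-2^pg_j|\le1$.

**Step 4: bounds for the exact convolution $Y=U\circledast G$ in $\mathbb Z[\mathrm i]$.** From $|U_j|\le2^{p+d+2}+2$ and $|G_j|\le2^p+1$ we get $|Y_k|\le\Lambda2^{2p+d+3}$. Writing each term as $UG-2^{2p}x'g=U(G-2^pg)+(U-2^px')2^pg$,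
$$\Big|\frac{Y_k}{\Lambda2^{2p}}-\frac1\Lambda(x'\circledast g)_k\Big|\le\big((2^{d+2}+1)+2\big)2^{-p}\le2^{d+3-p}.\tag{9}$$

**Step 5: the ring and its roots of unity.** Let $P=2p+2\log\Lambda+d+5$, so $P\le23L$ for $m$ large. Let $R=(\mathbb Z/2^P)[\mathrm i][y]/(y^r+1)$. Regard $U,G$ as elements of $R[x_1,\dots,x_{d-1}]/(x_i^{t_i}-1)$, i.e. as arrays of $\Lambda/r$ elements of $R$. For $i<d$ let $\omega_i=y^{2r/t_i}$; then $\omega_i^{t_i/2}=y^r=-1$. We claim
$$\sum_{j<t_i}\omega_i^{jh}=0\quad\text{for }t_i\nmid h .\tag{10}$$
The usual argument, which shows that the sum is killed by $\omega_i^h-1$, is not enough: for $h=t_i/2$ this factor is $-2$, a zero divisor mod $2^P$. Instead write $h=2^ah'$ with $h'$ odd. As $t_i$ is a power of two not dividing $h$, $2^{a+1}\mid t_i$. The terms $j$ and $j+t_i/2^{a+1}$ differ by the factor $\omega_i^{h't_i/2}=(-1)^{h'}=-1$. Translation by $t_i/2^{a+1}$ on $\mathbb Z/t_i$ has cycles of even length $2^{a+1}$. So the terms can be paired off along the cycles, and they cancel exactly. (For $t_i=r=4$, $\omega=y^2$: $h=1$ gives $1+y^2-1-y^2=0$, and $h=2$ gives $1-1+1-1=0$.)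

**Step 6: the convolution by transforms over $R$.** For an array $X$ over $R$ let $\hat X_k=\sum_jX_j\prod_{i<d}\omega_i^{j_ik_i}$. This is evaluation at $x_i=\omega_i^{k_i}$, which respects $x_i^{t_i}=1$. So $X\mapsto\hat X$ turns multiplication into pointwise multiplication in $R$. By (10), $\sum_k\hat X_k\prod_{i<d}\omega_i^{-j_ik_i}=(\Lambda/r)X_j$. Hence: DFTs over $R$ with roots $\omega_i$ along coordinates $1,\dots,d-1$, then pointwise multiplication by the constants $\hat G_k$, then DFTs with $\omega_i^{-1}$, yield exactly $(\Lambda/r)Y$ mod $2^P$. By Step 4,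
$$\Big|\frac\Lambda rY_k\Big|\le\frac{\Lambda^2}r2^{2p+d+3}<2^{P-1},$$
so the signed residues of the components are those of $(\Lambda/r)Y_k$ itself. All divisors are powers of two, so a shift gives $Y_k/(\Lambda2^{2p})$ rounded down to $2^{-p}\mathbb Z[\mathrm i]$.

**Step 7 (unchirp): apply (8).** Multiply by $\bar\gamma_k\bar\tau_k$ rounded to $2^{-2p}\mathbb Z[\mathrm i]$, and round down. The two roundings down contribute at most $2\sqrt2\cdot2^{-p}$, and the rounded constant much less than $2^{-p}$; together they contribute less than $4\cdot2^{-p}$. With (9), the total error in $F_{\mathbf t}x$ is at most $2^{d+4-p}$.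

## 7. Error propagation: proof of Claim T

There are $2d+1$ consecutive operators $O_1,\dots,O_{2d+1}$ in (7), with norms $\le2$ (the $\mathcal S_i$), $\le1$ ($F_{\mathbf t}$), $\le2^{2\sqrt L+1}$ (the $\mathcal A_i$). By (6) and Section 6, each is executed with local error $\delta_l$, $\|\delta_l\|\le2^{d+4-p}$, as long as its input obeys the magnitude bound: $\le2^L$ for $\mathcal S_i,\mathcal A_i$, and $\le2^{d+2}$ for $F_{\mathbf t}$.

**Step 1: accumulated error.** The computed array after step $n$ differs from the exact one by $\sum_{l\le n}O_n\cdots O_{l+1}\delta_l$. As long as the magnitude bounds have held, this is at most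
$$(2d+1)\,2^{d+4-p}\,2^d\,2^{d(2\sqrt L+1)}\le2^{-p+L}\qquad(m\text{ large}).$$
Up to and including the $\mathcal S_i$ the local errors are $\le2^{1-p}$, so the accumulated error is at most $d2^d2^{1-p}\le1$.

**Step 2: magnitudes, by induction along the chain.** Before $F_{\mathbf t}$ the exact entries are at most $2\cdot2^d$, so the computed ones are at most $2^{d+1}+1\le2^{d+2}$. Everywhere the computed entries are at most $2^{d+1}2^{d(2\sqrt L+1)}+1\le2^L$ for $m$ large. So the bounds needed in Step 1 always hold, and Step 1 for $n=2d+1$ is Claim T. $\square$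

## 8. The stages as batches of identical circuits

Let $\mathrm{Mult}_n$ denote a layered circuit multiplying two $n$-bit numbers, with size $S(n)$ and depth $D(n)$. How these are obtained is the subject of Section 9. Put $w=3Pr$.

**Signed products.** Signed fixed-point products use $\mathrm{Mult}_{8p}$: sign-extend the operands to two's complement mod $2^{8p}$ by copying wires, multiply as nonnegative integers, keep the low $8p$ bits. This is exact as long as the true result is below $2^{8p-1}$ in absolute value. Stored integers are at most $2^{p+L}$, integer weights at most $2^{2p+2\sqrt L+2}$, and products of two stored integers at most $2^{2p+2L}$. So all products, window sums and complex combinations are below $2^{8p-1}$. Division by a power of two with rounding down means discarding low bits.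

One transform (Claim T) consists of the following stages.

* **$\mathcal S_i$ and $\mathcal A_i$** ($2d$ stages). An instance is one line of the array in direction $i$. As $s_{i'}\le t_{i'}$, there are at most $\Lambda/t_i$ lines, with $O(t_ip)$ input and output bits each. The weights are hardwired and are the same for all lines. Each of the at most $t_i$ outputs is a sum of $O(L^{3/4})$ products, padded by zero weights to equal numbers, formed by CSA and KS. Per instance: $O(t_iL^{3/4})$ copies of $\mathrm{Mult}_{8p}$ and $O(t_iL^{3/4}p+t_ip\log p)=O(t_iL^{7/4})$ further nodes; depth $D(8p)+O(\log L)$.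
* **Chirp and unchirp** (2 stages). There are $\Lambda$ instances with $O(p)$ input and output bits. The constants differ from instance to instance, so they are fed as inputs. Per instance: $4$ copies of $\mathrm{Mult}_{8p}$ and $O(p\log p)$ further nodes; depth $D(8p)+O(\log L)$. Passing from $U_j$ to residues mod $2^P$ is sign extension.
* **DFTs over $R$** ($2(d-1)$ stages). An instance is one DFT of length $t_i$ over $R$. There are $\Lambda/(rt_i)$ instances with $O(t_irP)$ input and output bits. Radix-2 Cooley–Tukey is valid because $\omega_i^{t_i/2}=-1$. Each of its $\log t_i$ levels consists of operations $X\pm y^eX'$, and multiplication by $y^e$ is a permutation of coefficients with sign changes. Performing full additions on each level would cost depth $\log t_i\cdot\log P$, so keep each residue mod $2^P$ in carry-save form, as a pair of words. With the bar for bitwise complement, $-(c+c')\equiv\bar c+\bar c'+2$ mod $2^P$. So each operation sums at most $5$ words, which reduce to $2$ in constant depth. Finish with one KS addition per residue. Per instance: width $O(t_irP)$, depth $O(\log m)$, size $O(t_irP\log m)$.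 No $\mathrm{Mult}$ is used.
* **Multiplication in $R$ by constants** (1 stage). There are $\Lambda/r$ instances with $O(rP)$ bits, constants fed as inputs. Write $X=X_0+\mathrm iX_1$, $\hat G=\hat G_0+\mathrm i\hat G_1$, where $X_\mu,\hat G_\nu$ are polynomials in $y$ of degree $<r$ with coefficients in $[0,2^P)$. Their values at $y=2^{3P}$ are $w$-bit numbers obtained by inserting zeros. The coefficients of $X_\mu\hat G_\nu$ are $<r2^{2P}\le2^{3P}$, so they are read off from the integer product of these values. (With base $1000$ for illustration: $(2+3y)(4+5y)$ from $3002\cdot5004=15\,022\,008$, i.e. $8+22y+15y^2$.) Then reduce mod $y^r+1$ and combine mod $2^P$ by CSA and KS. Per instance: $4$ copies of $\mathrm{Mult}_w$ and $O(rP\log P)$ further nodes; depth $D(w)+O(\log P)$.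

The whole multiplication consists of:

* two transforms in parallel, of $u$ and of $v$;
* a pointwise-product-and-conjugation stage with $s$ instances of $4$ copies of $\mathrm{Mult}_{8p}$ each;
* one transform, with conjugated result;
* a stage computing $c_l$ from $\operatorname{Re}\tilde z_l$, one $\mathrm{Mult}_{8p}$ each, multiplying by the constant $s^2$;
* a final addition.

For the final addition: since $c_l<2^{4L}$, for each $q<4$ the number $\sum_{l\equiv q\,(4)}c_l2^{Ll}$ is obtained by concatenation. The four numbers, taken mod $2^{2m+1}$, are added by CSA and one adder. Since $ab<2^{2m}$, this gives the $2m+1$ output digits. Reindexings between stages are wire permutations.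

## 9. Circuits of size $O(n\log n)$ and depth $O(\log n)$

**Proposition 5.** There are constants $K,\Delta$ such that for every $n\ge2$ there is $\mathrm{Mult}_n$ with $S(n)\le Kn\log n$ and $D(n)\le\Delta\log n$.

*Proof.* For $n<m_0$ choose any layered circuits. Let $m\ge m_0$ and assume the claim for all smaller $n\ge2$.

**Step 1: compose the stages in series,** each stage being its instances side by side; constants fed as inputs are constant nodes created just before the stage. All instances of a stage have the same depth, and the transforms of $u$ and $v$ proceed in step, so no data wait for other instances. During a layer of $\mathrm{Mult}$ circuits every bit still needed is an operand of one of them. So no delaying nodes run alongside $\mathrm{Mult}$ layers, and the number of nodes outside $\mathrm{Mult}$ circuits does not depend on the depth of the $\mathrm{Mult}$ circuits.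

**Step 2: the recursive calls are much smaller.** For $m_0$ large, $2\le w<m$ and $2\le8p=80L<m$, because
$$\log w=\log3P+\log r\le\log(69L)+1+\frac1d\log m\le\frac2d\log m .\tag{11}$$

**Step 3: depth.** Two transforms follow one another. So along the construction there are $2$ layers of $\mathrm{Mult}_w$ and at most $2(2d+2)+2=4d+6$ layers of $\mathrm{Mult}_{8p}$. Everything else has total depth $\le C_1\log m$. Thus
$$D(m)\le C_1\log m+\Delta\Big(\frac4d\log m+(4d+6)\log(80L)\Big)\le\Big(C_1+\frac\Delta2\Big)\log m$$
for $m_0$ large depending only on $d$. This is $\le\Delta\log m$ if $\Delta\ge2C_1$.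

**Step 4: nodes outside $\mathrm{Mult}$.** The DFT stages have $O(\Lambda P\log m)=O(m\log m)$ nodes, resampling $O(\Lambda L^{7/4})=O(mL^{3/4})$, the other stages $O(\Lambda P\log P)$, the final addition with KS $O(m\log m)$. In total there are at most $C_2m\log m$ nodes, and by Step 1 $C_2$ does not depend on $K,\Delta$.

**Step 5: the short products.** There are $O(\Lambda L^{3/4})$ copies of $\mathrm{Mult}_{8p}$, contributing
$$O(\Lambda L^{3/4})\cdot K\cdot80L\log(80L)=O(K\,m\,L^{3/4}\log L)\le\frac K4\,m\log m$$
for $m_0$ large, independently of $K$. This is where it matters that the resampling windows have $O(L^{3/4})$ terms.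

**Step 6: the ring products.** Three transforms use $3\cdot4\Lambda/r$ copies of $\mathrm{Mult}_w$. By (11) they contribute at most
$$\frac{12\Lambda}r\cdot K\cdot3Pr\cdot\frac2d\log m=\frac{72\,\Lambda P}d\,K\log m\le\frac{72\cdot207}{65536}\,K\,m\log m<\frac K4\,m\log m,$$
since $\Lambda P\le23\Lambda L\le207m$ and $72\cdot207=14904<16384$. This inequality dictates the size of $d$.

**Step 7: conclusion.** $S(m)\le(C_2+\frac K2)m\log m\le Km\log m$ if $K\ge2C_2$. Here $m_0,C_1,C_2$ depend only on $d$. So take $\Delta\ge2C_1$ and $K\ge2C_2$, both also large enough for the finitely many $n<m_0$. $\square$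

## 10. Pipelining the stages: the upper bound of Theorem 1

For $m<m_0$ use any circuits and Lemma 2. Let $m\ge m_0$.

**Step 1: set up the automaton.** Realize the stages of Section 8 one after another, with the circuits $\mathrm{Mult}_{8p}$ and $\mathrm{Mult}_w$ of Proposition 5. Each stage except the final addition is realized by Lemma 1 with $\tau=\lceil\log m\rceil$. The final addition is realized by Lemma 2 with CSA and BK. Constants fed as inputs are elements with constant functions, correct from time $1$, and the first stage starts at $t_0=2$. There are $O(B(a+e))$ such constants per stage. Stage outputs are held forever, so each stage may start when the previous one has finished.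

**Step 2: cost of a stage.** A stage with $B$ instances of size $S$, depth $D$ and $a+e$ input and output bits needs $O(BS/\log m+S+B(a+e))$ elements and time $O(D+\log m)$. We check the target (1), using $\Lambda L\le9m$, $L=O(\log m)$, $P=O(L)$ and $r,t_i\le2m^{1/d}$. By Proposition 5, $S(8p)=O(L\log L)$, $D(8p)=O(\log L)$, $S(w)=O(w\log w)$, $D(w)=O(\log m)$. Batches for $u$ and $v$ only double $B$.

| stage | $S$ | $BS$ | $B(a+e)$ | $D$ |
|---|---|---|---|---|
| $\mathcal S_i,\mathcal A_i$ | $O(t_iL^{7/4}\log L)=O(m)$ | $O(\Lambda L^{7/4}\log L)=O(m\log m)$ | $O(\Lambda p)=O(m)$ | $O(\log m)$ |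
| scalar products (chirp, unchirp, pointwise, $c_l$) | $O(L\log L)=O(m)$ | $O(\Lambda L\log L)=O(m\log m)$ | $O(\Lambda p)=O(m)$ | $O(\log m)$ |
| DFT over $R$ | $O(t_irL\log m)=O(m)$ | $O(\Lambda L\log m)=O(m\log m)$ | $O(\Lambda P)=O(m)$ | $O(\log m)$ |
| multiplication in $R$ | $O(w\log w)=O(m)$ | $O(\frac\Lambda r\,rL\log m)=O(m\log m)$ | $O(\Lambda P)=O(m)$ | $O(\log m)$ |

In the first row, $\Lambda L^{7/4}\log L=O(mL^{3/4}\log L)$. In the last row, the $O(rP\log P)$ nodes outside $\mathrm{Mult}_w$ are within the stated bounds, since $rP\log P=O(w\log w)$ and $\log P=O(\log m)$.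

**Step 3: add up.** Every stage uses $O(m)$ elements and time $O(\log m)$. The final addition uses $O(m)$ elements and depth $O(\log m)$. The number of stages is $O(d)=O(1)$, and the clock costs $O(\log m)$. So $N(A_m)=O(m)$, and the $2m+1$ output elements hold the product at all times $t\ge T_m=O(\log m)$. With the lower bounds of Section 2, $N(A_m)\asymp m$ and $T(A_m)\asymp\log m$ simultaneously. $\blacksquare$

## 11. All pairs $(N,T)$, circuits, and unbalanced factors: proof of Theorem 2

**Part 1.** Necessity is the lower bound of Theorem 1. For sufficiency, the outputs of $A_m$ stay correct for all $t\ge T_m$. So its operating time may be declared to be $\max(T_m,\lceil\tau(m)\rceil)\asymp\tau(m)$. Adding $\lceil\nu(m)\rceil$ idle elements gives $N\asymp\nu(m)$. So, up to constants, $(m,\log m)$ is the unique optimal pair: there is no trade-off.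

**Part 2.** This is Proposition 5, as a layered circuit is a Boolean circuit of fan-in 2.

**Part 3, upper bound.** We repeat the cutting of Proposition 3 with $A_{m_2}$ in place of the school method. Split the $m_1$-digit factor into $q=\lceil m_1/m_2\rceil$ zero-padded blocks of $m_2$ digits. Multiply each block by the other factor with its own copy of $A_{m_2}$. Since $qm_2<m_1+m_2\le2m_1$, this uses $O(qm_2)=O(m_1)$ elements; it takes time $O(\log m_2)$, and the outputs stay valid. Block products are $<2^{2m_2}$, so the even-numbered ones concatenate without overlap, and so do the odd-numbered ones. Add the two resulting numbers with BK and Lemma 2: $O(m_1)$ elements, time $O(\log m_1)$.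

**Part 3, lower bound.** There are $m_1+m_2$ inputs, so $N\ge m_1+m_2$. For $T$, the task is to find an output digit that depends on many inputs even when the short factor has only two digits. Let $m_1\ge6$ and $h=\lfloor m_1/2\rfloor\ge3$. Let the second factor be $3$ and the first be $\sum_{i<h}4^i$. The product is $4^h-1$, whose digit $2h$ is $0$. Changing digit $2i+1$ of the first factor from $0$ to $1$, with $0\le i\le h-2$, adds $3\cdot2\cdot4^i=6\cdot4^i$, where $6\le6\cdot4^i\le\frac{6}{16}4^h$. So the product becomes
$$4^h-1+6\cdot4^i\in[4^h,2\cdot4^h),$$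
whose digit $2h$ is $1$. Hence digit $2h$ of the product depends on at least $h-1$ inputs. Since a state at time $T$ depends on at most $2^T$ inputs, $T\ge\log(h-1)$, i.e. $T\succcurlyeq\log m_1$. $\blacksquare$
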